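\title{A Borel strongly affine function that violates the maximum principle}

\begin{abstract}
A real function on a compact convex set $X$ is strongly affine if it satisfies the barycentric formula for every Radon probability measure on $X$. We show that a Borel strongly affine function that is nonpositive on the extreme points of $X$ need not be nonpositive on $X$. In the example $X$ is a simplex whose set of extreme points is completely metrizable, and the function takes values in $[0,1]$, vanishes at all extreme points, attains the value $1$, and is the limit of a nondecreasing sequence of upper semicontinuous concave functions. We also prove that the maximum principle holds for all strongly affine functions when the set of extreme points is Lindel\"of, and for all semicontinuous affine functions.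
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a nonempty compact convex subset of a real Hausdorff locally convex space, and let $\operatorname{ext}X$ be the set of its extreme points, the points that are not midpoints of two distinct points of $X$. A \emph{Radon probability measure} on a compact space is a Borel probability measure that is inner regular with respect to compact sets, and a function is \emph{$\mu$-measurable} if it is measurable for the completion of $\mu$. Every Radon probability measure $\mu$ on $X$ has a \emph{barycenter}: the unique point $r(\mu)\in X$ with $\ell(r(\mu))=\int_X\ell\,d\mu$ for every continuous linear functional $\ell$.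

\begin{definition}
A function $f\colon X\to\mathbb R$ is \emph{strongly affine} if, for every Radon probability measure $\mu$ on $X$, it is $\mu$-measurable and
\[
f(r(\mu))=\int_X f\,d\mu .
\]
It satisfies the \emph{maximum principle} if $f\le0$ on $\operatorname{ext}X$ implies $f\le0$ on $X$.
\end{definition}

For a class of functions closed under adding constants, such as the Borel strongly affine functions, the maximum principle for all members of the class says that $\sup_Xf=\sup_{\operatorname{ext}X}f$ for all members $f$.

Taking $\mu=\alpha\delta_x+(1-\alpha)\delta_y$, where $\delta_x$ is the Dirac measure at $x$, shows that a strongly affine function is affine. In finite dimensions every point of $X$ is a convex combination of extreme points, so every affine function satisfies the maximum principle. In infinite dimensions finite combinations no longer reach every point, and affinity alone is too weak.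

\begin{example}\label{ex:diffuse}
Let $I=[0,1]$, let $\lambda$ be Lebesgue measure on $I$, and let $X$ be the set of Radon probability measures on $I$ with the weak* topology. Its extreme points are the Dirac measures. The \emph{diffuse mass} $d(\mu)=1-\sum_{t\in I}\mu(\{t\})$ is an affine function with $d(\delta_t)=0$ for all $t$ and $d(\lambda)=1$, so it violates the maximum principle. It is not strongly affine: the image of $\lambda$ under $t\mapsto\delta_t$ has barycenter $\lambda$ and is carried by the compact set of Dirac measures, on which $d=0$.
\end{example}

Strong affinity removes this example, because it lets us replace finite combinations of extreme points by integrals. How much this gains depends on the sense in which a measure can live on $\operatorname{ext}X$. The \emph{Baire sets} of a compact space form the $\sigma$-algebra generated by the continuous real functions. The Choquet--Bishop--de Leeuw theorem \cite[Sec.~4]{Phelps} states: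
\begin{equation}\label{eq:CBL}
\begin{array}{l}
\text{for every $x\in X$ there is a Radon probability measure $\mu$ on $X$ with}\\
\text{$r(\mu)=x$ and $\mu(A)=1$ for every Baire set $A\supset\operatorname{ext}X$.}
\end{array}
\end{equation}
If $f$ is strongly affine and Baire measurable and $f\le0$ on $\operatorname{ext}X$, then $\{f\le0\}$ is a Baire set containing $\operatorname{ext}X$, and \eqref{eq:CBL} gives $f(x)=\int f\,d\mu\le0$. When $X$ is metrizable, closed sets are zero sets of distance functions, so Borel sets are Baire sets, and every Borel strongly affine function satisfies the maximum principle. At the other end, strongly affine functions in general need not satisfy the maximum principle, but the function in the known counterexample does not appear to be Borel. This leaves the following question, posed in \cite{Problem}.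

\medskip
\noindent\emph{Does every Borel strongly affine function on a compact convex set, not necessarily metrizable, satisfy the maximum principle?}
\medskip

One would guess that it does: the Baire case is a one-line argument, and the simplest Borel functions that need not be Baire, the semicontinuous ones, satisfy the principle as well (Theorem~\ref{thm:C} below). The answer is nevertheless negative, and the failure occurs one monotone limit away from semicontinuity.

\begin{theorem}\label{thm:A}
There are a compact convex set $X$ in a Hausdorff locally convex space and a Borel strongly affine function $F\colon X\to[0,1]$ such that $F=0$ on $\operatorname{ext}X$, but $F=1$ on a nonempty compact convex subset of $X$. Hence the maximum principle fails for Borel strongly affine functions.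
\end{theorem}

In particular, $F$ and the zero function are distinct Borel strongly affine functions that coincide on $\operatorname{ext}X$.

\begin{theorem}\label{thm:B}
The set $X$ and the function $F$ constructed in the proof of Theorem~\ref{thm:A} have the following properties.
\begin{itemize}
\item[(i)] $F$ is the pointwise limit of a nondecreasing sequence of upper semicontinuous concave functions; in particular, $\{F>c\}$ is an $F_\sigma$ set for every $c\in\mathbb R$.
\item[(ii)] $X$ is a simplex.
\item[(iii)] $\operatorname{ext}X$ is homeomorphic to $D^{\mathbb N}$, where $D$ is a discrete space of cardinality $2^{\aleph_0}$. So $\operatorname{ext}X$ is completely metrizable, and it is a $G_\delta$ subset of its closure.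
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X$ be any compact convex set.
\begin{itemize}
\item[(i)] If $\operatorname{ext}X$ is Lindel\"of, then every strongly affine function on $X$, Borel or not, satisfies the maximum principle. By Theorem~\ref{thm:B}(iii), ``Lindel\"of'' cannot be replaced by ``completely metrizable''.
\item[(ii)] Semicontinuous affine functions on $X$ satisfy the maximum principle. By Theorem~\ref{thm:B}(i), this fails for strongly affine functions that are limits of nondecreasing sequences of upper semicontinuous functions.
\end{itemize}
\end{theorem}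

The counterexample repairs Example~\ref{ex:diffuse}. There the barycentric formula fails because $d(\lambda)=1$ while $d(\delta_t)=0$. We therefore identify each $\delta_t$ with Lebesgue measure on a new interval attached to $t$, do the same for the points of the new intervals, and continue forever. The extreme points are pushed out to the infinite branches of the resulting tree of intervals, and $F$ is the mass at finite height. The danger is that the identifications, once averaged, carry all mass out to the branches. A nonmetrizable topology on the tree prevents this.

We prove Theorem~\ref{thm:C} first, since it shows what a counterexample has to avoid. Section~\ref{sec:state} reduces Theorem~\ref{thm:A} to finding a set with three properties, Section~\ref{sec:two} works out two levels of the tree by hand, and Sections~\ref{sec:tree}--\ref{sec:proofs} carry out the construction.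

\section{Two cases in which the principle holds}\label{sec:positive}

We abbreviate upper and lower semicontinuous to u.s.c.\ and l.s.c. \emph{Bauer's maximum principle} states that a u.s.c.\ convex function $X\to\mathbb R$ attains its maximum at an extreme point.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(i) Let $f$ be strongly affine with $f\le0$ on $\operatorname{ext}X$, suppose $f(x)>0$, and take $\mu$ as in \eqref{eq:CBL}. The set $\{f>0\}$ need not be a Baire set, so we first shrink it to a compact set and then separate that set from $\operatorname{ext}X$ by a Baire set. Since $\int f\,d\mu=f(x)>0$, the $\mu$-measurable set $\{f>0\}$ has positive measure, and by inner regularity it contains a compact set $C$ with $\mu(C)>0$. Then $C\cap\operatorname{ext}X=\emptyset$. For each $e\in\operatorname{ext}X$, Urysohn's lemma gives $g_e\in C(X)$ with $g_e(e)=1$ and $g_e=0$ on $C$. The open Baire sets $\{g_e\ne0\}$ cover $\operatorname{ext}X$ and miss $C$. By the Lindel\"of property countably many of them cover $\operatorname{ext}X$, and their union $U$ is a Baire set with $\operatorname{ext}X\subset U$ and $U\cap C=\emptyset$. Then $\mu(U)=1$, so $\mu(C)=0$, a contradiction.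

(ii) Let $f$ be affine with $f\le 0$ on $\operatorname{ext}X$. If $f$ is u.s.c., Bauer's principle gives $\max_Xf\le0$. If $f$ is l.s.c., it is the pointwise supremum of the continuous affine functions $a\le f$ \cite[Sec.~I.1]{Alfsen}. Each such $a$ satisfies $a\le0$ on $\operatorname{ext}X$, hence $a\le0$ on $X$ by Bauer's principle, and so $f\le0$ on $X$.

The two statements on sharpness follow from Theorems~\ref{thm:A} and~\ref{thm:B}.
\end{proof}

The Lindel\"of property was used only to keep the union $U$ countable. A counterexample must therefore contain a compact set of positive measure that misses $\operatorname{ext}X$ but that no Baire set separates from $\operatorname{ext}X$. Bauer's principle also shows that the approximating functions in Theorem~\ref{thm:B}(i) cannot be convex: if u.s.c.\ convex functions $f_n$ increase to $f$ and $f\le0$ on $\operatorname{ext}X$, then every $f_n\le0$ on $X$, and so $f\le 0$ on $X$.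

\section{Strongly affine functions on state spaces}\label{sec:state}

For a compact Hausdorff space $K$, let $M(K)=C(K)^*$ be the space of signed Radon measures and $M^1(K)$ the set of Radon probability measures, a compact convex set in the weak* topology. We use the following textbook facts.
\begin{itemize}
\item[(M1)] If $\mu\in M(K)$ and $\|\mu\|=1=\mu(K)$, then $\mu\in M^1(K)$.
\item[(M2)] If $\phi\colon K\to K'$ is a continuous map of compact spaces and $\mu\in M(K)$, the image measure $\phi_*\mu(A)=\mu(\phi^{-1}(A))$ belongs to $M(K')$, and $\int g\,d\phi_*\mu=\int g\circ\phi\,d\mu$ for bounded Borel $g$. The map $\phi_*$ is linear and $\|\phi_*\mu\|\le\|\mu\|$.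
\item[(M3)] If $\mathcal G$ is a downward directed family of nonnegative continuous functions on $K$ and $\mu\in M^1(K)$, then $\int\inf_{g\in\mathcal G}g\,d\mu=\inf_{g\in\mathcal G}\int g\,d\mu$.
\item[(M4)] The extreme points of $M^1(K)$ are the Dirac measures.
\item[(M5)] $M(K)$ is a vector lattice. The supremum of $\mu$ and $0$ is the positive part $\mu^+$, and $\mu^+(\{x\})=\max\{\mu(\{x\}),0\}$ for $x\in K$.
\end{itemize}

For a closed set $C\subset K$, the family $\mathcal G_C=\{g\in C(K):1_C\le g\le1\}$ is closed under minima and has pointwise infimum $1_C$ by Urysohn's lemma. By (M3),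
\begin{equation}\label{eq:closed}
\mu(C)=\inf_{g\in\mathcal G_C}\int g\,d\mu\qquad(\mu\in M^1(K)),
\end{equation}
so $\mu\mapsto\mu(C)$ is u.s.c.\ on $M^1(K)$.

Let $H\subset C(K)$ be a linear subspace that contains the constants, and let $H^\perp$ be the set of $\nu\in M(K)$ with $\int h\,d\nu=0$ for all $h\in H$. The \emph{state space} of $H$ is
\[
X_H=\{s\in H^*:\|s\|=1=s(1)\}
\]
with the weak* topology. It is the intersection of the unit ball of $H^*$ with the hyperplane $s(1)=1$, hence compact and convex. The weak* continuous linear functionals on $H^*$ are the evaluations $s\mapsto s(h)$, so the barycenter of a Radon probability measure $\Lambda$ on $X_H$ is determined by $r(\Lambda)(h)=\int s(h)\,d\Lambda(s)$ for $h\in H$. Restriction of functionals to $H$ defines a continuous affine map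
\[
\pi\colon M^1(K)\to X_H ,
\]
which is onto by the Hahn--Banach theorem and (M1). We have $\pi(\mu)=\pi(\mu')$ if and only if $\mu-\mu'\in H^\perp$. Thus $X_H$ is $M^1(K)$ with the identifications prescribed by $H^\perp$. Put $\varepsilon_x=\pi(\delta_x)$ for $x\in K$; the map $\varepsilon\colon x\mapsto\varepsilon_x$ is continuous.

The function in Example~\ref{ex:diffuse} measures the mass of a set that varies with the measure. The mass of a \emph{fixed} $F_\sigma$ set behaves better.

\begin{proposition}\label{prop:mass}
Let $S_1\subset S_2\subset\cdots$ be closed subsets of $K$, let $S=\bigcup_nS_n$, and assume that $\nu(S)=0$ for all $\nu\in H^\perp$. Then $F(\pi(\mu))=\mu(S)$ defines a function $F\colon X_H\to[0,1]$ with the following properties.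
\begin{itemize}
\item[(a)] $F$ is the pointwise limit of a nondecreasing sequence of u.s.c.\ concave functions, each set $\{F>c\}$ is $F_\sigma$, and $F$ is Borel.
\item[(b)] $F$ is strongly affine.
\end{itemize}
\end{proposition}

\begin{proof}
The hypothesis says that $\mu(S)$ is constant on the fibers of $\pi$, so $F$ is well defined.

(a) The numbers $\mu(S_n)$ increase to $\mu(S)$, but they need not be constant on fibers. We therefore take the largest value on each fiber:
\[
F_n(s)=\sup\{\mu(S_n):\mu\in\pi^{-1}(s)\}.
\]
The supremum is attained, because $\mu\mapsto\mu(S_n)$ is u.s.c.\ and the fiber is compact and nonempty. Hence $\{F_n\ge c\}=\pi(\{\mu:\mu(S_n)\ge c\})$, a continuous image of a compact set, and $F_n$ is u.s.c. If $\mu_i\in\pi^{-1}(s_i)$ attains $F_n(s_i)$ for $i=1,2$ and $0\le\alpha\le1$, then $\alpha\mu_1+(1-\alpha)\mu_2$ lies over $\alpha s_1+(1-\alpha)s_2$ and gives $S_n$ the mass $\alpha F_n(s_1)+(1-\alpha)F_n(s_2)$; so $F_n$ is concave. The sequence $(F_n)$ is nondecreasing because $S_n\subset S_{n+1}$. Every $\mu\in\pi^{-1}(s)$ satisfies $\mu(S_n)\le\mu(S)=F(s)$, so $F_n\le F$, and for one fixed such $\mu$ we have $F(s)=\sup_n\mu(S_n)\le\sup_nF_n(s)$.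 Thus $F_n\uparrow F$ and $\{F>c\}=\bigcup_{n,k}\{F_n\ge c+\frac1k\}$ is $F_\sigma$.

(b) Let $\Lambda$ be a Radon probability measure on $X_H$. We lift $\Lambda$ to $M^1(K)$, where the barycenter is again a measure on $K$. Since $\pi$ is onto, $\varphi\mapsto\varphi\circ\pi$ is an isometry of $C(X_H)$ into $C(M^1(K))$. The functional $\varphi\circ\pi\mapsto\int\varphi\,d\Lambda$ on its range has norm $1$ and value $1$ at the constant $1$. By the Hahn--Banach theorem and (M1) it extends to a Radon probability measure $\tilde\Lambda$ on $M^1(K)$, and $\pi_*\tilde\Lambda=\Lambda$ because these Radon measures agree on $C(X_H)$. For $g\in C(K)$ let $\hat g(\mu)=\int g\,d\mu$, a continuous function on $M^1(K)$, and define $m\in M^1(K)$ by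
\[
\int_K g\,dm=\int\hat g\,d\tilde\Lambda\qquad(g\in C(K)).
\]
For $h\in H$ we have $\hat h(\mu)=\pi(\mu)(h)$, so $\int h\,dm=\int s(h)\,d\Lambda(s)=r(\Lambda)(h)$. That is, $\pi(m)=r(\Lambda)$.

It remains to pass from continuous functions $g$ to $1_S$. Let $C\subset K$ be closed. The family $\{\hat g:g\in\mathcal G_C\}$ is downward directed, and its pointwise infimum is $\mu\mapsto\mu(C)$ by \eqref{eq:closed}. Applying \eqref{eq:closed} to $m$ and (M3) to $\tilde\Lambda$, we get
\[
m(C)=\inf_{g\in\mathcal G_C}\int\hat g\,d\tilde\Lambda=\int\mu(C)\,d\tilde\Lambda(\mu).
\]
Take $C=S_n$ and let $n\to\infty$. Monotone convergence gives $m(S)=\int\mu(S)\,d\tilde\Lambda(\mu)$, and therefore, by (M2),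
\[
F(r(\Lambda))=F(\pi(m))=m(S)=\int F\circ\pi\,d\tilde\Lambda=\int_{X_H}F\,d\Lambda.\qedhere
\]
\end{proof}

To prove Theorem~\ref{thm:A} it now suffices to find $K$, $H$ and $S\subset K$ such that
\begin{itemize}
\item[(R1)] $S$ is a nonempty $F_\sigma$ set;
\item[(R2)] $\nu(S)=0$ for all $\nu\in H^\perp$;
\item[(R3)] every extreme point of $X_H$ has the form $\varepsilon_x$ with $x\in K\setminus S$.
\end{itemize}
The last two conditions pull in opposite directions. Since $F(\varepsilon_x)=1$ for $x\in S$, no such $\varepsilon_x$ may be extreme, and this requires an identification, that is, an element of $H^\perp$, for each $x\in S$. But $H^\perp$ is weak* closed, so along with these elements it contains all limits of their linear combinations, and (R2) has to survive the limits.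

\section{Two levels}\label{sec:two}

Take $K=S=I$ and $H=C(I)$. Then $H^\perp=\{0\}$, so (R1) and (R2) hold, but every $\varepsilon_t$ is extreme. To change this, attach to each $t\in I$ an interval $I_t=\{(t,u):u\in I\}$ with Lebesgue measure $\lambda_t$, put $L=I\cup\bigcup_{t}I_t$, and consider the continuous functions $h$ on $L$ with
\begin{equation}\label{eq:rel2}
h(t)=\int_0^1h(t,u)\,du\qquad(t\in I).
\end{equation}
This identifies $\delta_t$ with $\lambda_t$. Everything depends on the topology of $L$.

The first choice that comes to mind is the topological sum of $I$ and the square $I^2$. Integrating \eqref{eq:rel2} over $t$ then identifies $\lambda$ with the planar measure $\lambda^2$: the diffuse mass on the first level can be moved to the second level. With infinitely many levels it can be moved off all of them (Remark~\ref{rem:metric}).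

We choose instead a topology in which the intervals $I_t$ do not accumulate to one another, only to the first level. Let $p\colon L\to I$ be given by $p(t)=p(t,u)=t$. As a base take the usual open subsets of each $I_t$, together with the sets
\[
p^{-1}(V)\setminus(I_{t_1}\cup\dots\cup I_{t_k}),\qquad V\subset I\text{ open},\quad t_1,\dots,t_k\in I .
\]
Then $p$ is continuous, each $I_t$ is clopen, and $I$ is closed and carries its usual topology. The space $L$ is Hausdorff, since $p$ separates points with different images and the clopen interval $I_t$ separates the points of $p^{-1}(t)=\{t\}\cup I_t$. It is compact: in a cover by basic sets, finitely many sets of the second kind cover $I$, and they leave uncovered at most finitely many intervals $I_t$, each of them compact.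

If $t_n\to t$ in $I$ and the $t_n$ are distinct, then $(t_n,u_n)\to t$ in $L$ for any $u_n$, because a basic neighborhood of $t$ omits only finitely many intervals. Hence, for $h\in C(L)$ and $\eta>0$, only finitely many $t$ satisfy $\max_u|h(t,u)-h(t)|\ge\eta$. So $h$ is constant on $\{t\}\cup I_t$ for all but countably many $t$, and
\[
\int_0^1\!\!\int_0^1h(t,u)\,du\,dt=\int_0^1h(t)\,dt\qquad\text{for \emph{every} }h\in C(L).
\]
Averaging the relations \eqref{eq:rel2} now yields nothing new. In fact, let $G\subset C(L)$ be the subspace defined by \eqref{eq:rel2}. We claim that
\begin{equation}\label{eq:ann2}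
\nu=\sum_{t\in I}\nu(\{t\})(\delta_t-\lambda_t)\qquad(\nu\in G^\perp).
\end{equation}
The right-hand side converges in norm, lies in $G^\perp$ and has the same atoms on $I$ as $\nu$. After subtracting it we may assume that $\nu$ has no atoms on $I$, and we must show $\nu=0$. If $g\in C(I_t)$ has mean zero, its extension by $0$ lies in $G$; so the restriction of $\nu$ to $I_t$ is $a_t\lambda_t$ for some $a_t\in\mathbb R$. If $g\in C(I)$, then $g\circ p\in G$; so $p_*\nu=0$, and $0=p_*\nu(\{t\})=\nu(\{t\})+a_t=a_t$. Thus $|\nu|$ vanishes on each $I_t$, hence on each compact subset of $L\setminus I$, hence on $L\setminus I$ by inner regularity. So $\nu$ is carried by $I$, where $p$ is the identity, and $\nu=0$.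

Three consequences for the state space $X_G$ show what has been gained and what is missing.

\emph{No $\varepsilon_t$ is extreme.} If $\lambda_t'$ and $\lambda_t''$ are the normalized restrictions of $\lambda_t$ to the two halves of $I_t$, then $\varepsilon_t=\pi(\lambda_t)=\frac12\pi(\lambda_t')+\frac12\pi(\lambda_t'')$, and $\pi(\lambda_t')\neq\pi(\lambda_t'')$ by \eqref{eq:ann2}, since $\lambda_t'-\lambda_t''$ is nonzero and has no atoms.

\emph{The measure $\lambda$ is stuck.} If $\mu=\lambda+\sum_tc_t(\delta_t-\lambda_t)$ is positive, then $c_t=\mu(\{t\})\ge0$ and $-c_t=\mu(I_t)\ge0$. So $\lambda$ is the only probability measure on $L$ over $\pi(\lambda)$, and it lives on a compact set that contains no point $x$ with $\varepsilon_x$ extreme. An atom can move up one level, where it becomes diffuse; diffuse mass cannot move.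

\emph{Two levels do not suffice.} If $S$ satisfies (R2) and $t\in S$, then $\lambda_t(S)=\delta_t(S)=1$, so $S$ contains a point $x=(t,u)$. But $\varepsilon_x$ is extreme: if $\varepsilon_x=\frac12\pi(\mu_1)+\frac12\pi(\mu_2)$, then $\frac12(\mu_1+\mu_2)(\{x\})=1$, because by \eqref{eq:ann2} elements of $G^\perp$ have no atom at $x$; so $\mu_1=\mu_2=\delta_x$.

The construction must therefore be repeated at every point of the second level, and so on without end. For this we note that the topology of $L$ is the coarsest one that makes the following maps continuous: for each finite set $\{t_1,\dots,t_k\}\subset I$, the map onto the topological sum of $I,I_{t_1},\dots,I_{t_k}$ that fixes these intervals and collapses every other $I_t$ to $t$. Indeed, the basic sets above are preimages of open sets under these maps, and all such preimages are unions of basic sets. This description extends to infinitely many levels.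

\section{The tree of intervals}\label{sec:tree}

Let $\Sigma=\bigcup_{n\ge1}I^n$ be the set of finite nonempty sequences in $I$, let $B=I^{\mathbb N}$ be the set of infinite sequences (the \emph{branches}), and let $K=\Sigma\cup B$. The empty sequence $\emptyset$ is not a point of $K$. We write $|\sigma|$ for the length of $\sigma$, $\tau|n$ for the initial segment of $\tau$ of length $n$, $\sigma\sqsubseteq\tau$ if $\sigma$ is an initial segment of $\tau$, and $\sigma^\frown t$ for $\sigma$ followed by $t$. For $\sigma\in\Sigma\cup\{\emptyset\}$ put
\[
I_\sigma=\{\sigma^\frown t:t\in I\},\qquad T_\sigma=\{\tau\in K:\sigma\sqsubseteq\tau,\ \tau\ne\sigma\}.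
\]
The intervals $I_\sigma$ partition $\Sigma$, and $I_\sigma\subset T_\sigma$. Let $\Sigma_n=\{\sigma\in\Sigma:|\sigma|\le n\}$.

A \emph{finite subtree} is a finite set $E\subset\Sigma\cup\{\emptyset\}$ that contains $\emptyset$ and is closed under initial segments. The union of two finite subtrees is a finite subtree. Let $K_E=\bigcup_{\sigma\in E}I_\sigma$, topologized as the topological sum of finitely many copies of $I$; note that $E\setminus\{\emptyset\}\subset K_E$. Define $q_E\colon K\to K_E$ by
\[
q_E(\tau)=\begin{cases}\tau&\text{if }\tau\in E,\\ \text{the shortest initial segment of $\tau$ not in $E$}&\text{if }\tau\notin E.\end{cases}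
\]
In the second case the segment exists because $E$ is finite, and it lies in $K_E$ because its immediate predecessor lies in $E$. For instance, if $E=\{\emptyset,(a)\}$, then $K_E=I_\emptyset\cup I_{(a)}$, and $q_E(\tau)=\tau|2$ for $\tau\in T_{(a)}$ while $q_E(\tau)=\tau|1$ for all other $\tau$.

\begin{lemma}\label{lem:q}
Let $E\subset E'$ be finite subtrees and $\tau\in K$.
\begin{itemize}
\item[(a)] $q_E(\tau)\sqsubseteq\tau$, and if $q_E(\tau)\in E$, then $q_E(\tau)=\tau$.
\item[(b)] If $\sigma\in E$, then $q_E$ is the identity on $I_\sigma$.
\item[(c)] If $\sigma\in\Sigma\setminus E$, then $q_E$ is constant on $\{\sigma\}\cup T_\sigma$.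
\item[(d)] $q_E=q_E\circ q_{E'}$, and the restriction of $q_E$ to $K_{E'}$ is continuous.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) restates the definition. In (b), all proper initial segments of $\sigma^\frown t$ lie in $E$, so both cases of the definition return $\sigma^\frown t$. In (c), no extension of $\sigma$ lies in $E$, and the shortest initial segment outside $E$ of any such extension is an initial segment of $\sigma$, namely $q_E(\sigma)$. For (d), let $\tau'=q_{E'}(\tau)$. If $\tau'\in E$, then $\tau'\in E'$ and $\tau'=\tau$ by (a). If $\tau'\notin E$, then $\tau\in\{\tau'\}\cup T_{\tau'}$ and (c) applies. In both cases $q_E(\tau')=q_E(\tau)$. Finally, on each of the clopen pieces $I_\sigma$ of $K_{E'}$ the map $q_E$ is the identity or constant, by (b) and (c).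
\end{proof}

Give $K$ the coarsest topology that makes all maps $q_E\colon K\to K_E$ continuous. A map into $K$ is then continuous if and only if its compositions with all $q_E$ are, and an ultrafilter $\mathcal U$ on $K$ converges to $x$ if and only if $q_E\to q_E(x)$ along $\mathcal U$ for every $E$.

\begin{lemma}\label{lem:compact}
The maps $q_E$ separate the points of $K$, and $K$ is a compact Hausdorff space.
\end{lemma}

\begin{proof}
Let $\tau\ne\tau'$. If neither is an initial segment of the other, let $n$ be least with $\tau|n\ne\tau'|n$ and let $E=\{\tau|k:k<n\}$; then $q_E(\tau)=\tau|n$ and $q_E(\tau')=\tau'|n$. If $\tau$ is a proper initial segment of $\tau'$, let $E$ be the set of all initial segments of $\tau$; then $q_E(\tau)=\tau$, while $q_E(\tau')$ has length $|\tau|+1$. As the spaces $K_E$ are Hausdorff, so is $K$.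

For compactness we show that every ultrafilter $\mathcal U$ on $K$ converges, by following $\mathcal U$ up the tree as long as it concentrates above a single node. Let $C=\{\sigma\in\Sigma\cup\{\emptyset\}:T_\sigma\in\mathcal U\}$. It contains $\emptyset$, since $T_\emptyset=K$. It is closed under initial segments, since $T_\sigma\subset T_{\sigma'}$ for $\sigma'\sqsubseteq\sigma$. It is a chain, since $T_\sigma\cap T_{\sigma'}=\emptyset$ when neither of $\sigma,\sigma'$ extends the other.

Suppose $C$ is infinite. Then $C=\{\beta|n:n\ge0\}$ for a branch $\beta$. Given $E$, let $\rho=q_E(\beta)$. Then $\rho\in C$ and $\rho\notin E$, so $q_E$ is constant on the set $T_\rho\in\mathcal U$, which contains $\beta$. Hence $\mathcal U\to\beta$.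

Suppose $C$ is finite with longest element $\sigma$. For $\tau\in T_\sigma$ let $p(\tau)\in I$ be the term of $\tau$ at position $|\sigma|+1$, and let $t$ be the limit of $p$ along $\mathcal U$. We show $\mathcal U\to\sigma^\frown t$. Fix $E$. If $\sigma\notin E$, then $q_E$ is constant on the set $T_\sigma\in\mathcal U$, which contains $\sigma^\frown t$. If $\sigma\in E$, let $A$ be $T_\sigma$ with the finitely many sets $T_{\rho}$, $\rho\in I_\sigma\cap E$, removed. None of these is in $\mathcal U$, by the maximality of $\sigma$, so $A\in\mathcal U$. For $\tau\in A$ put $\rho=\sigma^\frown p(\tau)$. If $\rho\notin E$, then $\rho$ is the shortest initial segment of $\tau$ outside $E$; if $\rho\in E$, then $\tau\notin T_\rho$ forces $\tau=\rho$. In both cases $q_E(\tau)=\sigma^\frown p(\tau)$, and this converges along $\mathcal U$, in $I_\sigma\subset K_E$, to $\sigma^\frown t=q_E(\sigma^\frown t)$.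
\end{proof}

\begin{lemma}\label{lem:top}
\begin{itemize}
\item[(a)] For $\sigma\in\Sigma\cup\{\emptyset\}$, the map $t\mapsto\sigma^\frown t$ from $I$ to $K$ is continuous.
\item[(b)] For $\sigma\in\Sigma$ the set $T_\sigma$ is clopen. Each $\Sigma_n$ is closed, so $\Sigma$ is $F_\sigma$ and $B$ is $G_\delta$ in $K$.
\item[(c)] The functions $g\circ q_E$, with $E$ a finite subtree and $g\in C(K_E)$, are dense in $C(K)$. Hence $\mu,\nu\in M(K)$ are equal if $(q_E)_*\mu=(q_E)_*\nu$ for all $E$.
\item[(d)] The subspace $B$ is homeomorphic to $D^{\mathbb N}$, where $D$ is $I$ with the discrete topology.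
\end{itemize}
\end{lemma}

\begin{proof}
(a) The composition with $q_E$ is the identification of $I$ with $I_\sigma\subset K_E$ if $\sigma\in E$, and is constant otherwise.

(b) Let $E$ be the set of all initial segments of $\sigma$. If $\tau\in T_\sigma$, then $q_E(\tau)=\tau|(|\sigma|+1)\in I_\sigma$; conversely, $q_E(\tau)\in I_\sigma$ and $q_E(\tau)\sqsubseteq\tau$ give $\tau\in T_\sigma$. So $T_\sigma=q_E^{-1}(I_\sigma)$, and $I_\sigma$ is clopen in $K_E$. Further, $\Sigma_n=K\setminus\bigcup_{\sigma\in I^n}T_\sigma$.

(c) By Lemma~\ref{lem:q}(d), $g\circ q_E=(g\circ q_E|_{K_{E'}})\circ q_{E'}$ for $E'\supset E$, so any two such functions can be written with the same finite subtree. They therefore form a subalgebra. It contains the constants and separates points by Lemma~\ref{lem:compact}, so the Stone--Weierstrass theorem applies.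

(d) The cylinders $T_\rho\cap B$, $\rho\in\Sigma$, form a base of the product topology of $D^{\mathbb N}$, and they are open in $B$ by (b). Conversely, let $U\subset K_E$ be open and $\beta\in q_E^{-1}(U)\cap B$. Then $\rho=q_E(\beta)\notin E$, so $q_E$ is constant on $T_\rho$ and $\beta\in T_\rho\cap B\subset q_E^{-1}(U)$. So the subbasic open sets of $B$ are open in $D^{\mathbb N}$.
\end{proof}

\section{The function space and its annihilator}\label{sec:ann}

For $\sigma\in\Sigma$ let $\lambda_\sigma\in M^1(K)$ be the image of $\lambda$ under $t\mapsto\sigma^\frown t$. It is carried by the compact set $I_\sigma\subset\Sigma$ and has no atoms. Let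
\[
H=\Bigl\{h\in C(K):h(\sigma)=\int h\,d\lambda_\sigma\ \text{ for all }\sigma\in\Sigma\Bigr\},
\]
a subspace that contains the constants. A measure $\mu\in M(K)$ satisfies $\sum_{\sigma}|\mu(\{\sigma\})|\le\|\mu\|$, so the series
\[
N\mu=\sum_{\sigma\in\Sigma}\mu(\{\sigma\})(\delta_\sigma-\lambda_\sigma)
\]
has countably many nonzero terms and converges in norm. Each $\delta_\sigma-\lambda_\sigma$ annihilates $H$, so $N\mu\in H^\perp$. The next lemma is the heart of the construction. It says that the weak* closure of the span of the relations $\delta_\sigma-\lambda_\sigma$ contains only their absolutely summable combinations. The proof projects to $K_E$, where all but finitely many relations become trivial and linear algebra takes over.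

\begin{lemma}\label{lem:ann}
If $\nu\in H^\perp$, then $\nu=N\nu$. Consequently:
\begin{itemize}
\item[(a)] $\nu(\Sigma)=0$ for all $\nu\in H^\perp$;
\item[(b)] if $\nu\in H^\perp$ has no atoms in $\Sigma$, then $\nu=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix a finite subtree $E$ and put $E^+=E\setminus\{\emptyset\}$. For $\sigma\in E^+$, the map $q_E$ fixes $\sigma$ and every point of $I_\sigma$; we write $\delta_\sigma,\lambda_\sigma$ also for the images of these measures in $M(K_E)$. For $\sigma\in\Sigma\setminus E$, the map $q_E$ is constant on $\{\sigma\}\cup I_\sigma$. Thus
\begin{equation}\label{eq:push}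
(q_E)_*(\delta_\sigma-\lambda_\sigma)=\begin{cases}\delta_\sigma-\lambda_\sigma&\text{if }\sigma\in E^+,\\0&\text{if }\sigma\in\Sigma\setminus E.\end{cases}
\end{equation}
Let $H_E\subset C(K_E)$ be the common kernel of the functionals $\delta_\sigma-\lambda_\sigma$, $\sigma\in E^+$. If $g\in H_E$, then $g\circ q_E\in H$ by \eqref{eq:push}, so $\int g\,d(q_E)_*\nu=0$. A linear functional that vanishes on the common kernel of finitely many functionals is a linear combination of them. Hence
\[
(q_E)_*\nu=\sum_{\sigma\in E^+}c_\sigma(\delta_\sigma-\lambda_\sigma)
\]
for some real $c_\sigma$. We read off $c_\sigma$ by evaluating at $\{\sigma\}$. The measures $\lambda_{\sigma'}$ have no atoms, so the right-hand side gives $c_\sigma$. By Lemma~\ref{lem:q}(a), $q_E^{-1}(\sigma)=\{\sigma\}$ for $\sigma\in E^+$, so the left-hand side gives $\nu(\{\sigma\})$. On the other hand, $(q_E)_*$ is norm continuous, so \eqref{eq:push} yields $(q_E)_*N\nu=\sum_{\sigma\in E^+}\nu(\{\sigma\})(\delta_\sigma-\lambda_\sigma)$. Thus $(q_E)_*\nu=(q_E)_*N\nu$ for all $E$, and $\nu=N\nu$ by Lemma~\ref{lem:top}(c).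

Part (a) follows because $\delta_\sigma(\Sigma)=1=\lambda_\sigma(\Sigma)$ and a norm convergent series may be evaluated termwise on a Borel set. Part (b) follows because then $N\nu=0$.
\end{proof}

\begin{remark}\label{rem:metric}
Lemma~\ref{lem:ann}(a) fails for the natural metrizable topology on $\Sigma\cup B$. Add an isolated point $*$ to $I$ and pad finite sequences with $*$; this makes $\Sigma\cup B$ a closed subset of the compact metrizable space $(I\cup\{*\})^{\mathbb N}$, in which each $I^n$ has its usual topology and $\beta|n\to\beta$. For $h$ continuous in this topology, the relations $h(\sigma)=\int h\,d\lambda_\sigma$ can be iterated to $h(\sigma)=\int h(\sigma^\frown(\beta|n))\,d\lambda^{\mathbb N}(\beta)$, and dominated convergence gives $h(\sigma)=\int h(\sigma^\frown\beta)\,d\lambda^{\mathbb N}(\beta)$. So $\delta_\sigma$ is identified with a measure carried by $B$.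
\end{remark}

\section{Extreme points and the lattice structure}\label{sec:proofs}

From now on $X=X_H$, with $\pi$ and $\varepsilon$ as in Section~\ref{sec:state}. Both the extreme points and the simplex property are algebraic notions, and Lemma~\ref{lem:ann} gives an algebraic model of $X$: in each fiber of $\pi$ there is exactly one measure in which every atom at finite height has been spread over the interval above it. Let
\[
M_0=\{\mu\in M(K):\mu(\{\sigma\})=0\text{ for all }\sigma\in\Sigma\},\qquad Q=M_0\cap M^1(K),
\]
let $R\colon M(K)\to H^*$ be restriction of functionals, so that $\ker R=H^\perp$ and $\pi=R|_{M^1(K)}$, and let $P\mu=\mu-N\mu$.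

\begin{lemma}\label{lem:model}
For $\mu\in M(K)$ we have $P\mu\in M_0$ and $R(P\mu)=R(\mu)$, and $P$ maps $M^1(K)$ into $Q$. The map $R$ is injective on $M_0$, and $\pi$ restricts to an affine bijection of $Q$ onto $X$.
\end{lemma}

\begin{proof}
Let $A$ be the countable set of atoms of $\mu$ in $\Sigma$. Then
\[
P\mu=\mu|_{K\setminus A}+\sum_{\sigma\in A}\mu(\{\sigma\})\lambda_\sigma .
\]
This measure has no atoms in $\Sigma$, it has the same total mass as $\mu$, and it is positive if $\mu$ is. Also $R(P\mu)=R(\mu)$ because $N\mu\in H^\perp$. Injectivity on $M_0$ is Lemma~\ref{lem:ann}(b). Since $\pi$ maps $M^1(K)$ onto $X$ and $\pi(P\mu)=\pi(\mu)$, it maps $Q$ onto $X$.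
\end{proof}

\begin{lemma}\label{lem:ext}
The map $\varepsilon\colon K\to X$ is a homeomorphic embedding, and $\operatorname{ext}X=\varepsilon(B)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:model}, $\varepsilon_x=\varepsilon_y$ if and only if $P\delta_x=P\delta_y$. Now $P\delta_\beta=\delta_\beta$ for $\beta\in B$ and $P\delta_\sigma=\lambda_\sigma$ for $\sigma\in\Sigma$. These probability measures are carried by the pairwise disjoint sets $\{\beta\}$ and $I_\sigma$, so they are distinct. Thus $\varepsilon$ is a continuous injection of a compact space into a Hausdorff space, hence an embedding.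

An affine bijection preserves extreme points, so $\operatorname{ext}X=\pi(\operatorname{ext}Q)$. The set $Q$ is a face of $M^1(K)$: if $\frac12(\mu_1+\mu_2)\in Q$ with $\mu_1,\mu_2\in M^1(K)$, then $\mu_1(\{\sigma\})+\mu_2(\{\sigma\})=0$ for all $\sigma\in\Sigma$, so $\mu_1,\mu_2\in Q$. Therefore a point of $Q$ is extreme in $Q$ if and only if it is extreme in $M^1(K)$. By (M4), $\operatorname{ext}Q$ consists of the Dirac measures in $Q$, and $\delta_x\in Q$ if and only if $x\in B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The sets $\Sigma_n$ are closed and increase to $\Sigma$ (Lemma~\ref{lem:top}(b)), and $\nu(\Sigma)=0$ for $\nu\in H^\perp$ (Lemma~\ref{lem:ann}(a)). By Proposition~\ref{prop:mass},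
\[
F(\pi(\mu))=\mu(\Sigma)
\]
defines a Borel strongly affine function $F\colon X\to[0,1]$. By Lemma~\ref{lem:ext} every extreme point of $X$ is $\varepsilon_\beta$ with $\beta\in B$, and $F(\varepsilon_\beta)=\delta_\beta(\Sigma)=0$. The set $\{\mu\in M^1(K):\mu(\Sigma_1)\ge1\}$ is convex, closed by \eqref{eq:closed}, and contains $\delta_\sigma$ for $\sigma\in I^1$. Its image under $\pi$ is a nonempty compact convex subset of $X$ on which $F=1$.
\end{proof}

For part (ii) of Theorem~\ref{thm:B}, recall the definition. The set $X$ lies in the hyperplane $s(1)=1$ of $H^*$, which misses the origin. It generates the cone $\mathbb R_+X=\{\alpha s:\alpha\ge0,\ s\in X\}$, ordered by $u\le v$ if $v-u\in\mathbb R_+X$, and $X$ is a \emph{simplex} if this cone is a lattice in that order.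

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) This is Proposition~\ref{prop:mass}(a).

(ii) The cone $\mathbb R_+Q$ is the set $M_0^+$ of positive measures in $M_0$. By Lemma~\ref{lem:model}, $R$ is linear and injective on $M_0$ and maps $M_0^+$ onto $\mathbb R_+X$, so it is an isomorphism of these two cones with their own orders. Since $M_0$ is a linear subspace, the own order of $M_0^+$ is the order inherited from $M(K)$. By (M5), $\mu\in M_0$ implies $\mu^+\in M_0$. So for $\mu,\mu'\in M_0^+$ the supremum $\mu'+(\mu-\mu')^+$ and the infimum $\mu-(\mu-\mu')^+$ taken in $M(K)$ lie in $M_0$; they are positive, being the supremum and infimum of positive measures. Hence $M_0^+$ is a lattice.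

(iii) By Lemmas~\ref{lem:ext} and~\ref{lem:top}(d), $\operatorname{ext}X$ is homeomorphic to $D^{\mathbb N}$ with $D$ discrete of cardinality $2^{\aleph_0}$. The metric $2^{-n}$, with $n$ the first position at which two distinct sequences differ, is complete and induces the product topology. Finally, $\varepsilon(B)$ is $G_\delta$ in $\varepsilon(K)$ by Lemma~\ref{lem:top}(b), and the closure of $\operatorname{ext}X$ is contained in the compact set $\varepsilon(K)$. So $\operatorname{ext}X$ is $G_\delta$ in its closure.
\end{proof}

\begin{remark}\label{rem:baire}
One can see directly how the example evades the proof of Theorem~\ref{thm:C}(i). By Lemma~\ref{lem:top}(c), each $g\in C(K)$ is a uniform limit of functions $g_n\circ q_{E_n}$, so by Lemma~\ref{lem:q}(c) it is constant on $\{\sigma\}\cup T_\sigma$ for all $\sigma$ outside the countable set $\bigcup_nE_n$. A Baire set $A\subset K$ lies in the $\sigma$-algebra generated by countably many continuous functions, so for all but countably many $\sigma$ it either contains or misses $\{\sigma\}\cup T_\sigma$. As $T_\sigma$ meets $B$, a Baire set $A\supset B$ has countable complement, and $\lambda_\sigma(A)=1$ for every $\sigma\in\Sigma$.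 Now consider the measure $\varepsilon_*\lambda_\sigma$ on $X$. Its barycenter is $\varepsilon_\sigma$, because $\int\varepsilon_x(h)\,d\lambda_\sigma(x)=\int h\,d\lambda_\sigma=h(\sigma)$ for $h\in H$. It gives mass $1$ to every Baire set containing $\operatorname{ext}X$, because the preimage of such a set under $\varepsilon$ is a Baire set containing $B$. So it has the properties in \eqref{eq:CBL}, yet it is carried by the compact set $\varepsilon(I_\sigma)$, which misses $\operatorname{ext}X$ and on which $F=1$. The Lindel\"of property fails in the plainest way: $B$ is the disjoint union of the uncountably many nonempty open sets $T_\sigma\cap B$, $\sigma\in I^1$.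
\end{remark}

\begin{thebibliography}{9}

\bibitem{Alfsen}
Alfsen, \emph{Compact Convex Sets and Boundary Integrals}.

\bibitem{Problem}
``FACULTY OF MATHEMATICS AND PHYSICS Charles University'',
\texttt{https://dodo.is.cuni.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 173878/\allowbreak 140092109.pdf?\allowbreak isAllowed=y\&sequence=1}.

\bibitem{Phelps}
Phelps, \emph{Lectures on Choquet's Theorem}.

\end{thebibliography}
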